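\title{Stable containments of symbolic powers in regular rings}

\begin{abstract}
Let $I$ be a nonzero proper radical ideal of big height $h\ge 2$ in a regular ring. We prove that there is $\varepsilon>0$, depending on $I$, such that $I^{(m)}\subseteq I^n$ for all $n\gg0$ and all $m\ge(h-\varepsilon)n$. Hence $I^{(hn-C)}\subseteq I^n$ for every constant $C$ and all $n\gg0$; the case $C=h-1$ is the stable Harbourne containment. The proof works in all characteristics, including mixed characteristic. It reduces the containment to a strict inequality for a single valuation, and obtains that inequality from a Brian\c{c}on--Skoda statement in big Cohen--Macaulay algebras, applied to roots of elements of $I$ and of $I^{(m)}$. Examples show that $h\ge2$ is needed and that $\varepsilon$ cannot be chosen independently of $I$.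
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative, and all are Noetherian except the big Cohen--Macaulay algebras of Section~\ref{sec:bcm}. A \emph{regular ring} is a Noetherian ring whose localizations at all primes are regular local rings, for instance a polynomial ring over a field.

Let $R$ be a regular ring and $I\subseteq R$ a nonzero proper radical ideal with minimal primes $P_1,\dots,P_s$. For $m\ge1$ the $m$-th \emph{symbolic power} of $I$ is
\[
I^{(m)}=\bigcap_{i=1}^{s}\left(I^mR_{P_i}\cap R\right)=\{r\in R:\ ur\in I^m \text{ for some } u\notin P_1\cup\dots\cup P_s\},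
\]
where $I^mR_{P_i}\cap R$ is the preimage of $I^mR_{P_i}$ in $R$. The two descriptions agree by prime avoidance: both say that the ideal $I^m:_Rr$ lies in no $P_i$. Since $I=P_1\cap\dots\cap P_s$, we have $IR_{P_i}=P_iR_{P_i}$, so $r\in I^{(m)}$ means that $r$ vanishes to order at least $m$ at the generic point of each component of $V(I)$. Membership in the ordinary power $I^n$ is a condition at every point of $V(I)$, including the points where $V(I)$ is singular. From the definition, $I^{(1)}=I$, $I^m\subseteq I^{(m)}$, $I^{(m+1)}\subseteq I^{(m)}$ and $I^{(m)}I^{(m')}\subseteq I^{(m+m')}$. The problem is the opposite comparison: how much generic vanishing forces membership in $I^n$?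

The \emph{big height} $h$ of $I$ is the largest height of a minimal prime of $I$. If $R$ is excellent, then
\begin{equation}\label{eq:uniform}
I^{(hn)}\subseteq I^n\qquad\text{for all } n\ge1
\end{equation}
by Ein--Lazarsfeld--Smith, Hochster--Huneke and Ma--Schwede. Harbourne's conjecture, that $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge1$, fails in general. Its stable version asks for the same containment for $n\gg0$ only. Grifo proved that if $I^{(hj-h)}\subseteq I^j$ for one integer $j\ge1$, then $I^{(hn-h)}\subseteq I^n$ for all $n\gg0$. The following is posed as an open question in \cite{SP}.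

\begin{quote}
\emph{Let $R$ be an excellent regular ring, $I$ a nonzero proper radical ideal of big height $h\ge2$, and $C$ a positive integer. Is there $n_0$, depending on $I$ and $C$, such that $I^{(hn-C)}\subseteq I^n$ for all $n\ge n_0$?}
\end{quote}

A constant is negligible against $n$, so the natural way to gain every constant $C$ is to lower the slope $h$ in \eqref{eq:uniform}. The simplest examples point in both directions (Section~\ref{sec:examples}). For a maximal ideal the slope $1$ suffices, which suggests that $h$ is wasteful. For unions of coordinate subspaces the slope that is needed comes arbitrarily close to $h$, so no saving is uniform in $I$. What remains possible is that each single ideal stays strictly below $h$, and this is what happens.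

\begin{theorem}\label{thm:main}
Let $R$ be a regular ring and $I$ a nonzero proper radical ideal of big height $h\ge2$. There are a real number $\varepsilon$ with $0<\varepsilon<h$ and an integer $n_1$, both depending on $I$, such that
\[
I^{(m)}\subseteq I^n\qquad\text{whenever } n\ge n_1 \text{ and } m\ge(h-\varepsilon)n .
\]
Consequently, for every $C>0$ we have $I^{(hn-C)}\subseteq I^n$ for all $n\ge\max(n_1,C/\varepsilon)$.
\end{theorem}

So the answer to the question is yes, and $C=h-1$ gives the stable Harbourne containment for every radical ideal of big height $h\ge2$ in a regular ring. The proof uses neither excellence nor \eqref{eq:uniform}. Both enter only in the next statement, about the resurgence $\rho(I)=\sup\{m/r:\ I^{(m)}\not\subseteq I^r\}$, where small values of $r$ have to be controlled as well.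

\begin{corollary}\label{cor:res}
If, in Theorem~\ref{thm:main}, the ring $R$ is also excellent, then $\rho(I)<h$.
\end{corollary}

The core of the proof concerns one valuation at a time. A \emph{normalized discrete valuation} of a field $L$ is a surjective homomorphism $v\colon L^\times\to\mathbb Z$ with $v(x+y)\ge\min(v(x),v(y))$, where $v(0)=\infty$. If $R$ is a domain with fraction field $L$ and $v\ge0$ on $R$, put $v(J)=\min\{v(x):x\in J\}$ for an ideal $J$ of $R$.

\begin{theorem}\label{thm:val}
Let $R$ be a regular domain, $h\ge2$ an integer, and $I\ne0$ a proper radical ideal all of whose minimal primes have height at most $h$. Let $v$ be a normalized discrete valuation of $\operatorname{Frac}R$ with $v\ge0$ on $R$ and $v(I)>0$, and put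
\[
\hat v=\inf_{m\ge1}\frac{v(I^{(m)})}{m}.
\]
Then $h\,\hat v>v(I)$.
\end{theorem}

The number $\hat v$ is the rate at which the symbolic powers grow as seen by $v$; the ordinary powers grow at the rate $v(I)$, since $v(I^m)=m\,v(I)$. The weak inequality $h\hat v\ge v(I)$ is the shadow of \eqref{eq:uniform}: from $(I^{(m)})^h\subseteq I^{(hm)}\subseteq I^m$ one gets $h\,v(I^{(m)})\ge m\,v(I)$. The content of Theorem~\ref{thm:val} is that equality never occurs. The integer $h$ is only an upper bound for the heights, because the big height can drop when one localizes or passes to a connected component.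

Section~\ref{sec:rees} derives Theorem~\ref{thm:main} and Corollary~\ref{cor:res} from Theorem~\ref{thm:val}. Section~\ref{sec:idea} shows in a two-dimensional model where the strict inequality comes from, and Sections~\ref{sec:bcm}--\ref{sec:cancel} carry out the argument in general.

\section{Three examples}\label{sec:examples}

\begin{example}[Maximal ideals]\label{ex:max}
Let $I$ be a maximal ideal of height $h\ge1$. Then $I^m$ is $I$-primary, so $I^{(m)}=I^m$, and $I^{m}\ne I^{m+1}$ by Nakayama's lemma in $R_I$. Hence $I^{(m)}\subseteq I^n$ if and only if $m\ge n$. For $h\ge2$ the containment \eqref{eq:uniform} has slack $(h-1)n$.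
\end{example}

\begin{example}[The hypothesis $h\ge2$ is necessary]\label{ex:principal}
Let $R$ be a regular domain and $I=(f)$ a nonzero proper radical principal ideal, so $h=1$. Since $R$ is Cohen--Macaulay and $f^m$ is a nonzerodivisor, $R/(f^m)$ has no embedded primes, so $I^{(m)}=I^m$. As $f$ is neither zero nor a unit, $I^{(n-C)}=(f^{n-C})\not\subseteq(f^n)$ for every $C\ge1$ and $n>C$. Theorem~\ref{thm:val} fails too with $h=1$, because here $\hat v=v(I)$.
\end{example}

\begin{example}[No uniformity in $I$]\label{ex:star}
Let $2\le h\le d$ and $R=K[x_1,\dots,x_d]$ with $K$ a field. For $T\subseteq\{1,\dots,d\}$ let $P_T=(x_i:i\in T)$, and put $I_d=\bigcap_{|T|=h}P_T$, the ideal of the union of all coordinate subspaces of codimension $h$. Its minimal primes are the $P_T$, all of height $h$.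

We have $I_d^{(m)}=\bigcap_{|T|=h}P_T^m$. Indeed, grade $R$ by the degree in the variables $x_i$, $i\in T$. The lowest degree of a nonzero term is additive on products, it is $0$ on elements outside $P_T$, and it is at least $m$ exactly on $P_T^m$; so $P_T^mR_{P_T}\cap R=P_T^m$. In particular $(x_1\cdots x_d)^k\in I_d^{(hk)}$, and this monomial has degree $dk$. On the other hand $I_d$ is a monomial ideal, and a monomial lies in $I_d$ exactly when the set of variables that it omits contains no $h$-element set, that is, when it involves at least $d-h+1$ variables. So all terms of elements of $I_d^r$ have degree at least $r(d-h+1)$. Therefore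
\begin{equation}\label{eq:star}
I_d^{(hk)}\not\subseteq I_d^{\,r}\qquad\text{whenever } k\ge1\text{ and } dk<r(d-h+1).
\end{equation}
The smallest interesting case is $d=3$, $h=2$: the three coordinate axes, with $I_3=(x_1x_2,x_1x_3,x_2x_3)$ and $x_1x_2x_3\in I_3^{(2)}\setminus I_3^2$. Two consequences follow from \eqref{eq:star}.
\begin{enumerate}
\item Put $\gamma=(d-h+1)/d$. Any $\varepsilon$ as in Theorem~\ref{thm:main} for $I_d$ satisfies $h-\varepsilon\ge h\gamma$. Otherwise the interval $[(h-\varepsilon)/h,\gamma)$ has positive length, so for every large $r$ it contains a fraction $k/r$, and then $hk\ge(h-\varepsilon)r$ while $I_d^{(hk)}\not\subseteq I_d^{\,r}$. Letting $k/r$ tend to $\gamma$ from below also gives $\rho(I_d)\ge h\gamma$. Since $h\gamma\to h$ as $d\to\infty$, the number $\varepsilon$ has no positive lower bound in terms of $h$, and $\rho(I)<h$ cannot be replaced by $\rho(I)\le c(h)$ with $c(h)<h$.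
\item For $k=n-1$ and $r=n$ the inequality in \eqref{eq:star} reads $n(h-1)<d$. So $I_d^{(hn-h)}\not\subseteq I_d^{\,n}$ for $2\le n<d/(h-1)$, and already for $C=h$ the threshold $n_0$ grows with $d$. Thus $n_0$ cannot be bounded in terms of $h$ and $C$ alone.
\end{enumerate}
\end{example}

\section{From valuations to containments}\label{sec:rees}

Valuations do not detect $I^n$ itself but its integral closure. Recall that $\overline J$ is the ideal of all $x\in R$ that satisfy an equation $x^k+a_1x^{k-1}+\dots+a_k=0$ with $a_i\in J^i$. Two facts connect valuations with ordinary powers: finitely many valuations determine all the ideals $\overline{I^n}$, and in a regular ring passing from $\overline{I^n}$ to an ordinary power costs a bounded shift in the exponent.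

\begin{theorem}[Rees valuations, \cite{HS}]\label{thm:rees}
Let $I\ne0$ be a proper ideal of a Noetherian domain $R$. There are finitely many normalized discrete valuations $v_1,\dots,v_p$ of $\operatorname{Frac}R$, with $v_i\ge0$ on $R$ and $v_i(I)>0$, such that $\overline{I^n}=\{x\in R:\ v_i(x)\ge n\,v_i(I)\text{ for all }i\}$ for all $n\ge1$.
\end{theorem}

\begin{theorem}[Lipman--Sathaye]\label{thm:LS}
If $R$ is a regular domain and $I$ is generated by $\ell\ge1$ elements, then $\overline{I^{n+\ell-1}}\subseteq I^n$ for all $n\ge1$.
\end{theorem}

Finitely many strict inequalities leave a margin that is linear in $n$, and a linear margin absorbs the shift $\ell-1$.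

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:val}]
A regular ring is a finite product of regular domains $R_j$. Accordingly $I=\prod I_j$, $I^n=\prod I_j^n$ and $I^{(m)}=\prod I_j^{(m)}$, where the factor of $I^{(m)}$ is $R_j$ if $I_j=R_j$ and is $0$ if $I_j=0$. In these two kinds of factors the containment holds for all $m,n\ge1$. In every other factor $I_j$ is a nonzero proper radical ideal with minimal primes of height at most $h$, and such a factor exists because $h\ge2$. So it suffices to treat a domain $R$ and an ideal $I$ as in Theorem~\ref{thm:val}, and then to take the smallest $\varepsilon$ and the largest $n_1$ over the factors.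

Let $v_1,\dots,v_p$ be as in Theorem~\ref{thm:rees} and let $I$ be generated by $\ell$ elements. By Theorem~\ref{thm:val} each $\hat v_i$ is positive and $\theta:=\max_iv_i(I)/\hat v_i<h$. Also $\theta\ge1$, since $\hat v_i\le v_i(I^{(1)})=v_i(I)$. Fix $0<\varepsilon<h-\theta$ and an integer $n_1\ge1$ with $n_1\ge(\ell-1)\theta/(h-\varepsilon-\theta)$. If $n\ge n_1$, then $(h-\varepsilon)n\ge\theta(n+\ell-1)$. So for $m\ge(h-\varepsilon)n$ and each $i$,
\[
v_i(I^{(m)})\ \ge\ m\,\hat v_i\ \ge\ \frac{(h-\varepsilon)n}{\theta}\,v_i(I)\ \ge\ (n+\ell-1)\,v_i(I).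
\]
Theorems~\ref{thm:rees} and~\ref{thm:LS} give $I^{(m)}\subseteq\overline{I^{n+\ell-1}}\subseteq I^n$. Finally, if $n\ge C/\varepsilon$, then $hn-C\ge(h-\varepsilon)n$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:res}]
Suppose $I^{(m)}\not\subseteq I^r$. If $r\ge n_1$, then $m/r<h-\varepsilon$ by Theorem~\ref{thm:main}. If $r<n_1$, then $m\le hr-1$, because $m\ge hr$ would give $I^{(m)}\subseteq I^{(hr)}\subseteq I^r$ by \eqref{eq:uniform}; so $m/r\le h-1/r<h-1/n_1$. Hence $\rho(I)\le\max(h-\varepsilon,\,h-1/n_1)<h$.
\end{proof}

\section{The idea in a model case}\label{sec:idea}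

Informally, say that an element $\xi$ of an extension ring has \emph{symbolic order} $c\in\mathbb Q$ if $\xi^N\in I^{(cN)}$ for some $N$. For $G\in I^{(m)}$ the root $G^{c/m}$ has symbolic order $c$. Our tool will be a fractional version of the trivial containment $I^{(h)}\subseteq I$: an element of symbolic order $h$ lies in $IB$ for a suitable $R$-algebra $B$. Applied to $G^{h/m}$, this should give $(h/m)v(G)\ge v(I)$, the weak inequality. To do better, we spend only $h-\lambda$ of the required order on $G$ and the remaining $\lambda$ on a root $u^\lambda$ of an element $u\in I$, chosen so that $u^\lambda$ can be canceled afterwards.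

Take $R=K[[t,y]]$, $I=(t,y)$, $h=2$, and replace the valuation by the order of vanishing along the arc $R\to R/(y)=K[[t]]$. Here $I^{(m)}=I^m$. Consider a monomial $G=t^c\in I^m$; the monomials divisible by $y$ vanish on the arc. Of course $c\ge m$. The point is to see how much of this can be recovered from the tool alone. In the ring $B=K[[t^{1/M},y^{1/M}]]$ the tool is the pigeonhole principle:
\begin{quote}
(P)\quad If a monomial $\nu=t^by^{b'}$ of $B$ satisfies $\nu^N\in I^{2N}$ for some $N$, then $b+b'\ge2$, so $b\ge1$ or $b'\ge1$, so $\nu\in(t,y)B$.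
\end{quote}

\emph{The weak bound.} Let $M=m$ and $\xi=G^{2/m}$. Then $\xi^m=G^2\in I^{2m}$, so $t^{2c/m}\in(t,y)B$ by (P), and $2c\ge m$.

\emph{The gain.} Let $q\ge1$, $Q=q+1$, $k=2Q-q$, $M=N=Qm$, and put $\xi=G^{k/N}$, $\eta=y^{1/Q}$, $\omega=y^{q/Q}=\eta^{Q-1}$. Then $(\xi\omega)^N=G^ky^{qm}\in I^{km+qm}=I^{2N}$, so (P) gives
\[
\xi\,\eta^{Q-1}=t\alpha+\eta^Q\beta,\qquad \alpha,\beta\in B .
\]
Thus $t\alpha=\eta^{Q-1}(\xi-\eta\beta)$. Since $t$ is a nonzerodivisor on $B/\eta^{Q-1}B$, we get $\alpha=\eta^{Q-1}\gamma$, and canceling $\eta^{Q-1}$ leaves $\xi=t\gamma+\eta\beta$. Setting $y^{1/M}=0$ gives $ck/N\ge1$, that is, $(2-q/Q)\,c\ge m$. As $q\to\infty$ this tends to the true bound $c\ge m$.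

The factor $y^{q/Q}$ contributes $q/Q$ to the order, but its exponent is less than $1$, so it cannot account for membership in $(t,y)B$; after cancellation one factor $\eta$ is left, which still vanishes on the arc. The argument needs an element of $I$ that is a power of the equation $y$ of the arc in a surface. For the height-one ideal $(t)$ no such element exists, in accordance with Example~\ref{ex:principal}.

In general three things have to be supplied.
\begin{enumerate}
\item A substitute for (P) when $G$ is not a monomial and $I$ is not generated by $h$ elements (Section~\ref{sec:bcm} and Lemma~\ref{lem:x}).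
\item A smooth arc that computes $v$, a smooth surface through it, and $u\in I$ that restricts to a power $y^\Delta$ on the surface (Sections~\ref{sec:arc} and~\ref{sec:surface}). The condition $\lambda<1$ becomes $\lambda\Delta<1$.
\item A cancellation argument in a ring $B$ that need not be Noetherian or a domain (Section~\ref{sec:cancel}).
\end{enumerate}

\section{Big Cohen--Macaulay algebras}\label{sec:bcm}

Let $(T,\mathfrak m_T)$ be a local ring of dimension $d$. A \emph{system of parameters} (s.o.p.) is a sequence of $d$ elements that generate an $\mathfrak m_T$-primary ideal. A sequence $z_1,\dots,z_j$ is \emph{regular} on a $T$-module $M$ if each $z_i$ is a nonzerodivisor on $M/(z_1,\dots,z_{i-1})M$ and $(z_1,\dots,z_j)M\ne M$. If $T$ is Cohen--Macaulay, for instance regular, then $z_1,\dots,z_j\in\mathfrak m_T$ is $T$-regular if and only if it generates an ideal of height $j$, if and only if it is part of an s.o.p.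

A \emph{big Cohen--Macaulay} (CM) module over $T$ is a $T$-module, not necessarily finitely generated, on which some s.o.p.\ is a regular sequence. It is \emph{balanced} if every s.o.p.\ is a regular sequence on it. A big CM algebra is a $T$-algebra that is a big CM module. We use two published facts.

\begin{theorem}[Weak functoriality]\label{thm:wf}
For any local homomorphism $T\to S$ of complete local domains there are a big CM $T$-algebra $B'$, a big CM $S$-algebra $B$, and a ring map $B'\to B$ compatible with $T\to S$.
\end{theorem}

If $T$ has equal characteristic, so does $S$, and this is due to Hochster and Huneke \cite{HH}; if $T$ has mixed characteristic, it is due to Andr\'e \cite{An}.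

\begin{theorem}[\cite{BH}]\label{thm:bal}
The $\mathfrak m_T$-adic completion of a big CM $T$-module is a balanced big CM $T$-module.
\end{theorem}

In Theorem~\ref{thm:wf} we may take $B'$ and $B$ balanced: since $T\to S$ is local, $B'\to B$ sends $\mathfrak m_T^nB'$ into $\mathfrak m_S^nB$, so it induces a ring map of the completions, to which Theorem~\ref{thm:bal} applies. Note also that the $\mathfrak a$-adic completion $\widehat M$ of any module $M$ is $\mathfrak a$-adically separated: $\mathfrak a^n\widehat M$ maps to $0$ in $M/\mathfrak a^nM$, so $\bigcap_n\mathfrak a^n\widehat M=0$.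

Over a regular ring, such an algebra remembers the ideals of the base because it is flat.

\begin{lemma}\label{lem:flat}
Let $A$ be a regular local ring and $B$ an $A$-module on which every s.o.p.\ of $A$ is a regular sequence. Then $B$ is flat over $A$.
\end{lemma}

\begin{proof}
We show $\operatorname{Tor}_i^A(M,B)=0$ for all finitely generated $M$ and all $i\ge1$, by descending induction on $i$. For $i>\dim A$ this holds because $A$ has global dimension $\dim A$. A finitely generated module has a finite filtration with quotients $A/\mathfrak q$, $\mathfrak q$ prime, so we may take $M=A/\mathfrak q$. Let $\underline z$ be a maximal regular sequence in $\mathfrak q$. It has length $\operatorname{ht}\mathfrak q$ and is part of an s.o.p. The ideal $(\underline z)$ has the same height as $\mathfrak q$, so $\mathfrak q$ is a minimal, hence associated, prime of $(\underline z)$, and there is an exact sequence $0\to A/\mathfrak q\to A/(\underline z)\to M'\to0$. In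
\[
\operatorname{Tor}_{i+1}^A(M',B)\to\operatorname{Tor}_i^A(A/\mathfrak q,B)\to\operatorname{Tor}_i^A(A/(\underline z),B)
\]
the left term vanishes by induction. The Koszul complex of $\underline z$ resolves $A/(\underline z)$, so the right term is the Koszul homology $H_i(\underline z;B)$, which vanishes because $\underline z$ is $B$-regular.
\end{proof}

The next lemma, of Brian\c{c}on--Skoda type, replaces (P).

\begin{lemma}\label{lem:bs}
Let $S$ be a complete local domain, let $x_1,\dots,x_h$ be part of an s.o.p.\ of $S$ with $h\ge1$, and let $F\in S$ satisfy $F^N\in(x_1,\dots,x_h)^{hN}$ for some $N\ge1$. Then there is a balanced big CM $S$-algebra $B$ with $F\in(x_1,\dots,x_h)B$.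
\end{lemma}

In a balanced big CM algebra one proves membership by exhibiting a relation on parameters: if $p_1w_1+\dots+p_hw_h=p_{h+1}w_0$, then $w_0\in(p_1,\dots,p_h)B$. The hypothesis provides no such relation in $S$. We therefore adjoin a variable $U$. For $h=2$ there is the identity
\[
x_1\cdot FU^2+(x_2-x_1U)\cdot FU=x_2U\cdot F ,
\]
which makes sense in $S[x_1U,x_2U,FU,FU^2]$. The hypothesis on $F$ will show that $x_1,\ x_2-x_1U,\ x_2U$ are parameters of this ring at the vertex, and weak functoriality carries the resulting membership back to $S$ along $U\mapsto1$.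

\begin{proof}
Let $d=\dim S$ and extend the given elements to an s.o.p.\ $x_1,\dots,x_d$. Write $(x)=(x_1,\dots,x_h)$. Note $F\in\mathfrak m_S$, since $F^N\in\mathfrak m_S$.

\emph{The ring.} Let $\mathcal T=S[x_iU,\,FU^j:1\le i,j\le h]\subseteq S[U]$, a Noetherian graded domain with $\mathcal T_0=S$. Put $X_i=x_iU$ for $1\le i\le h$ and $W_j=FU^j$ for $0\le j\le h$, and let $\mathfrak M=\mathfrak m_S+\mathcal T_+$, a maximal ideal. The map $\pi\colon\mathcal T\to S$, $U\mapsto1$, is surjective and sends $X_i\mapsto x_i$, $W_j\mapsto F$. So $\pi^{-1}(\mathfrak m_S)$ contains $\mathfrak M$ and hence equals it; in particular $\ker\pi\subseteq\mathfrak M$. Put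
\[
p_1=x_1,\qquad p_i=x_i-X_{i-1}\quad(2\le i\le h),\qquad p_{h+1}=X_h,
\]
and let $\mathfrak a$ be the ideal generated by the $d+1$ elements $p_1,\dots,p_{h+1},x_{h+1},\dots,x_d$.

\emph{The ideal $\mathfrak M$ is nilpotent modulo $\mathfrak a$.} Work modulo $\mathfrak a$. Then $x_1=0$, and for $1\le i<h$ we have $x_{i+1}=X_i$, so $x_{i+1}^2=x_{i+1}X_i=x_iX_{i+1}$. By induction $x_1,\dots,x_h$ are nilpotent. Hence so are $X_1=x_2,\dots,X_{h-1}=x_h$, and $X_h=0$. A power of $\mathfrak m_S$ lies in $(x_1,\dots,x_d)S$, so $\mathfrak m_S$ is nilpotent. It remains to treat $W_j$ for $1\le j\le h$, and only here is the hypothesis on $F$ used. The element $W_j^N=F^NU^{jN}$ is an $S$-linear combination of products $\nu U^{jN}$ with $\nu$ a monomial of degree $hN$ in $x_1,\dots,x_h$. Since $1\le jN\le hN$, we can attach one $U$ to each of $jN$ factors of $\nu$, so $W_j^N\in(X_1,\dots,X_h)\mathcal T$, and $W_j$ is nilpotent.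

\emph{Dimension.} It follows that $\dim\mathcal T_{\mathfrak M}\le d+1$. The prime $\ker\pi$ contains $x_1U-x_1\ne0$, and $\mathcal T_{\mathfrak M}/(\ker\pi)\mathcal T_{\mathfrak M}=S$ has dimension $d$. Since $\mathcal T_{\mathfrak M}$ is a domain, $\dim\mathcal T_{\mathfrak M}=d+1$.

\emph{A complete domain.} Theorem~\ref{thm:wf} requires a complete domain, and the completion $\widehat{\mathcal T}$ of $\mathcal T_{\mathfrak M}$ may be reducible; we need a component of full dimension that still maps to $S$. A complete local ring is universally catenary, hence so is $\mathcal T_{\mathfrak M}$, which is essentially of finite type over $S$. By Ratliff's theorem \cite[Theorem 31.7]{Mat}, a universally catenary local domain has equidimensional completion: $\dim\widehat{\mathcal T}/\mathfrak p=d+1$ for every minimal prime $\mathfrak p$ of $\widehat{\mathcal T}$. Since $S$ is complete, $\pi$ extends to a local map $\widehat{\mathcal T}\to S$, whose kernel is prime. Let $\mathfrak p_0$ be a minimal prime inside this kernel and $\mathcal T'=\widehat{\mathcal T}/\mathfrak p_0$. This is a complete local domain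 of dimension $d+1$ with a local map to $S$, and the $d+1$ generators of $\mathfrak a$ form an s.o.p.\ of $\mathcal T'$. Take balanced algebras $B'\to B$ for $\mathcal T'\to S$ as in Theorem~\ref{thm:wf}.

\emph{The relation.} Put $a_i=x_iFU^{h+1-i}$. Then $p_1W_h=a_1$ and $p_iW_{h+1-i}=a_i-a_{i-1}$ for $2\le i\le h$, so
\[
p_1W_h+p_2W_{h-1}+\dots+p_hW_1=a_h=x_hFU=p_{h+1}W_0 .
\]
As $p_1,\dots,p_{h+1}$ is $B'$-regular, $F=W_0\in(p_1,\dots,p_h)B'$. Mapping to $B$ gives $F\in(x_1,\,x_2-x_1,\,\dots,\,x_h-x_{h-1})B=(x)B$.
\end{proof}

\begin{remark}
The exponent $hN$ cannot be lowered to $h'N$ with $h'<h$, so the gain in Theorem~\ref{thm:val} cannot come from a sharper lemma. Let $S=K[[x_1^{1/M},\dots,x_h^{1/M}]]$ and $F=(x_1\cdots x_h)^{(M-1)/M}$. Then $F^M\in(x)^{(h-h/M)M}$ and $F\notin(x)S$. A balanced big CM $S$-algebra $B$ is flat by Lemma~\ref{lem:flat} and has $\mathfrak m_SB\ne B$, so it is faithfully flat and $F\notin(x)B$.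
\end{remark}

\section{Reduction to an arc}\label{sec:arc}

For a discrete valuation ring (DVR) $D$ with uniformizer $t$, let $\operatorname{ord}_D$ be its normalized valuation; for an element $G$ of a ring mapping to $D$, $\operatorname{ord}_D(G)$ is the order of its image, which is $\infty$ if the image is $0$. We prove Theorem~\ref{thm:val} in the following form, in which the valuation is replaced by a map to a DVR that need not be injective.

\begin{proposition}\label{prop:arc}
Let $R$ be a regular local ring and $I$ a proper radical ideal all of whose minimal primes have height exactly $h\ge2$. Let $D$ be a complete DVR with uniformizer $t$ and infinite residue field, and let $R\to D$ be a local homomorphism with $ID=t^aD$, $a\ge1$. Then there is an integer $\Delta\ge1$ such that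
\[
\Big(h-\frac1\Delta\Big)\operatorname{ord}_D(G)\ \ge\ am\qquad\text{for all } m\ge1 \text{ and } G\in I^{(m)} .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:val} from Proposition~\ref{prop:arc}]
\emph{Localization.} Let $\mathfrak p=\{x\in R:v(x)>0\}$, a prime containing $I$. Elements outside $\mathfrak p$ have value $0$, so $v\ge0$ on $R_{\mathfrak p}$ and $v(IR_{\mathfrak p})=v(I)$. The ideal $IR_{\mathfrak p}$ is nonzero, proper and radical, and its minimal primes are the $P_iR_{\mathfrak p}$ with $P_i\subseteq\mathfrak p$. They have height at most $h$, and $I^{(m)}\subseteq(IR_{\mathfrak p})^{(m)}$ because the right side imposes only some of the conditions that define the left side. So $\hat v$ does not increase, and we may assume that $(R,\mathfrak m)$ is local and $v>0$ on $\mathfrak m$.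

\emph{The arc.} Let $V$ be the DVR of $v$, with uniformizer $t$ and residue field $\kappa$. The ring $V[X]_{tV[X]}$ is a DVR with uniformizer $t$ and infinite residue field $\kappa(X)$; let $D$ be its completion. The map $R\to V\to D$ is local and $\operatorname{ord}_D=v$ on $R$. Put $a=v(I)\ge1$, so $ID=t^aD$.

\emph{Equalizing heights.} Let $P_1,\dots,P_s$ be the minimal primes of $I$, of heights $h_i$. Then $1\le h_i\le h$, since $I\ne0$ and $R$ is a domain. We cut each component with a coordinate subspace in new variables. Let
\[
R^*=R[z_1,\dots,z_{h-1}]_{(\mathfrak m,z)},\qquad P_i^*=P_iR^*+(z_1,\dots,z_{h-h_i}),\qquad I^*=\bigcap_iP_i^* .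
\]
The ring $R^*$ is regular local of dimension $\dim R+h-1$. The quotient $R^*/P_i^*$ is the localization of a polynomial ring in $h_i-1$ variables over $R/P_i$ at the maximal ideal generated by $\mathfrak m$ and the variables. So $P_i^*$ is prime, $P_i^*\cap R=P_i$, and $\dim R^*/P_i^*=(\dim R-h_i)+(h_i-1)=\dim R-1$, which gives $\operatorname{ht}P_i^*=h$. Distinct primes of the same height are incomparable, so the $P_i^*$ are the minimal primes of the radical ideal $I^*$.

Let $R^*\to R\to D$ be the local map with $z_j\mapsto0$. It sends $P_i^*$ into $P_i$, hence $I^*$ into $I$, and $I\subseteq I^*$; so $I^*D=ID=t^aD$. If $G\in I^{(m)}$, then for each $i$ there is $c\in R\setminus P_i$ with $cG\in I^m\subseteq(I^*)^m$, and $c\notin P_i^*$; so $G\in(I^*)^{(m)}$. Proposition~\ref{prop:arc} for $R^*,I^*$ gives $(h-1/\Delta)\,v(G)\ge am$ for all $G\in I^{(m)}$. Hence $\hat v\ge a/(h-1/\Delta)>a/h$.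
\end{proof}

The last step does more than tidy up. If $I=(f)$ after localization and $h=2$, then $I^*=(f,z_1)$, and the new variable supplies the transversal direction that $(f)$ lacks.

\section{Generic generators and a surface through the arc}\label{sec:surface}

From now on $R$, $I$, $h$, $D$, $t$, $a$ are as in Proposition~\ref{prop:arc}, and $P_1,\dots,P_s$ are the minimal primes of $I$. Lemma~\ref{lem:bs} concerns ideals generated by $h$ parameters, and $I$ may need more generators. But symbolic powers see only the rings $R_{P_i}$, where $h$ generators suffice.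

\begin{lemma}\label{lem:x}
There is an $R$-regular sequence $x_1,\dots,x_h\in I$ with $(x_1,\dots,x_h)R_{P_i}=IR_{P_i}$ for all $i$.
\end{lemma}

\begin{proof}
Let $W=R\setminus\bigcup_iP_i$. The maximal ideals of $R_W$ are the $P_iR_W$, and their intersection is $I_W$ because $I$ is radical. By the Chinese remainder theorem $R_W/I_W=\prod_i\kappa(P_i)$, a product of fields. The component of $I_W/I_W^2$ over $\kappa(P_i)$ is $P_iR_{P_i}/P_i^2R_{P_i}$, of dimension $h$ because $R_{P_i}$ is regular of dimension $h$. So $I_W/I_W^2$ is free of rank $h$. Clearing denominators, which are units of $R_W$, represent a basis by $x_1,\dots,x_h\in I$. By Nakayama's lemma they generate $I_W$, and this persists if each $x_j$ is changed by an element of $I^2$.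

We modify $x_1,x_2,\dots$ in turn. Suppose $\operatorname{ht}(x_1,\dots,x_{j-1})=j-1<h$. By Krull's height theorem every minimal prime of $(x_1,\dots,x_{j-1})$ has height $j-1$. None contains $I^2$, since a prime containing $I^2$ contains some $P_i$ and has height at least $h$. The coset form of prime avoidance \cite[Theorem 124]{Kap} says: if $xR+J$ is not contained in a finite union of primes, then $x+b$ lies outside the union for some $b\in J$. With $J=I^2$ we can change $x_j$ so that it avoids these minimal primes, and then $\operatorname{ht}(x_1,\dots,x_j)=j$. At the end the ideal has height $h$, so the sequence is regular.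
\end{proof}

Fix such a sequence and write $(x)=(x_1,\dots,x_h)$. The arc $\operatorname{Spec}D\to\operatorname{Spec}R$ is usually not an embedding: its image can be singular or dense, and the residue field grows. We enlarge $R$, without losing flatness or regularity, so that the arc becomes a smooth curve.

\begin{theorem}[Cohen factorization, \cite{AFH}]\label{thm:cohen}
A local homomorphism $R\to D$ with $D$ complete factors as $R\to A\to D$, where $A$ is a complete local ring, $R\to A$ is flat and local, $A/\mathfrak m_RA$ is regular, and $A\to D$ is surjective.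
\end{theorem}

Fix such a factorization. A flat local extension of a regular local ring with regular closed fiber is regular, so $A$ is regular. The kernel of a surjection of regular local rings is generated by part of a regular system of parameters, so $\ker(A\to D)=(y_1,\dots,y_e)$ with $e=\dim A-1$. Lift $t$ to $A$. Then $\mathfrak m_A=(t,y_1,\dots,y_e)$, the residue field of $A$ is that of $D$, and
\begin{equation}\label{eq:IA}
IA+(y_1,\dots,y_e)=(t^a,y_1,\dots,y_e),
\end{equation}
because both sides contain the kernel and have image $t^aD$. Since $R\to A$ is faithfully flat, $x_1,\dots,x_h$ is $A$-regular, hence part of an s.o.p.\ of $A$. Therefore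
\begin{equation}\label{eq:codim}
0\le\dim A/IA\le\dim A/(x)A=e+1-h\le e-1 .
\end{equation}
This is where $h\ge2$ is used: $V(IA)$ has codimension at least two, so a general surface through the arc should meet it in the closed point only.

\begin{lemma}\label{lem:surface}
The generators $y_1,\dots,y_e$ of $\ker(A\to D)$ can be chosen so that $IA+(y_2,\dots,y_e)$ is $\mathfrak m_A$-primary. Consequently there are $\Delta\ge1$ and $u\in IA$ with
\begin{equation}\label{eq:u}
u\equiv y_1^\Delta\pmod{(y_2,\dots,y_e)A}.
\end{equation}
\end{lemma}

\begin{proof}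
Let $\kappa=A/\mathfrak m_A$, an infinite field, and note $e\ge1$ by \eqref{eq:codim}. For a prime $\mathfrak q\ne\mathfrak m_A$ containing $IA$ let $L_{\mathfrak q}=\{c\in A^e:\sum_jc_jy_j\in\mathfrak q\}$. If $L_{\mathfrak q}=A^e$, then $\mathfrak q$ contains the $\mathfrak m_A$-primary ideal \eqref{eq:IA}, which is impossible. So $L_{\mathfrak q}$ is a proper submodule, and by Nakayama's lemma its image $\bar L_{\mathfrak q}$ in $\kappa^e$ is a proper subspace.

We choose $c^{(2)},\dots,c^{(e)}\in A^e$ successively and put $y_i'=\sum_jc^{(i)}_jy_j$. Given $c^{(2)},\dots,c^{(i-1)}$, let $J=IA+(y_2',\dots,y_{i-1}')$. A vector space over an infinite field is not a finite union of proper subspaces. So we can choose $c^{(i)}$ whose residue lies outside the span of the earlier residues and outside $\bar L_{\mathfrak q}$ for each minimal prime $\mathfrak q\ne\mathfrak m_A$ of $J$. Then $y_i'$ lies in none of these primes. If $\dim A/J>0$, then $\mathfrak m_A$ is not minimal over $J$, so $y_i'$ avoids all minimal primes of $J$ and $\dim A/(J+y_i'A)<\dim A/J$. By \eqref{eq:codim}, after these $e-1$ steps the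 dimension is $0$. Choose $c^{(1)}$ so that the residues of $c^{(1)},\dots,c^{(e)}$ form a basis of $\kappa^e$. The matrix of the $c^{(i)}$ is invertible over $A$, so $y_1',\dots,y_e'$ generate the kernel. Rename them $y_1,\dots,y_e$. A power $y_1^\Delta$ lies in the $\mathfrak m_A$-primary ideal $IA+(y_2,\dots,y_e)$, which gives $u$.
\end{proof}

The surface is $\tilde A=A/(y_2,\dots,y_e)$, a two-dimensional regular local ring with maximal ideal $(t,y_1)$ and $\tilde A/(y_1)=D$. We prove Proposition~\ref{prop:arc} with the $\Delta$ of \eqref{eq:u}. In the model of Section~\ref{sec:idea}, $A=\tilde A=R$, $u=y$, $\Delta=1$, and the bound is attained by $G=t^m$.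

\begin{example}\label{ex:axes}
Let $R=A=K[[x_1,x_2,x_3]]$ with $\operatorname{char}K\ne2$, let $I=(x_1x_2,x_1x_3,x_2x_3)$, and map $x_1,x_2,x_3\mapsto t\in D=K[[t]]$. Then $h=2$ and $a=2$. Take $t=x_1$, $y_1=x_2-x_1$, $y_2=x_2+x_3-2x_1$. On the plane $y_2=0$ we have $(x_1,x_2,x_3)=(t,t+y_1,t-y_1)$, and $u=\frac12(x_1x_2+x_1x_3)-x_2x_3$ restricts to $t^2-(t^2-y_1^2)=y_1^2$. So $\Delta=2$ and the proposition gives $\operatorname{ord}_D(G)\ge4m/3$ on $I^{(m)}$, against $m$ from the weak inequality. The truth is $3m/2$: as in Example~\ref{ex:star}, any two exponents of a monomial in $I^{(m)}$ add up to at least $m$, and $x_1x_2x_3\in I^{(2)}$. The plane $x_1=x_2$ also contains the arc but is a bad choice: it contains the $x_3$-axis, on which $I$ vanishes and the equation $x_3-x_1$ of the arc does not.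
\end{example}

\section{Roots and cancellation}\label{sec:cancel}

The order of operations matters. Lemma~\ref{lem:bs} needs the $x_i$ to be parameters, and the passage from $(x)$ to $I$ needs flatness over $R$; both can be lost on the surface. So we extract roots and apply Lemma~\ref{lem:bs} over $A$, and restrict to $\tilde A$ only afterwards. The price is that the root $\omega$ of $u^q$ is chosen before $u$ becomes $y_1^\Delta$. On the surface we then know only that $\omega^Q=(\eta^{Q-1})^Q$, where $\eta^Q=y_1$. In a domain this would give $\omega=\zeta\eta^{Q-1}$ with $\zeta^Q=1$. Our algebra need not be a domain, so we run the cancellation of Section~\ref{sec:idea} on a nonzero ideal on which $\omega$ acts as $\zeta\eta^{Q-1}$, and we use separatedness where Nakayama's lemma is not available.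

\begin{lemma}\label{lem:cancel}
Let $\tilde A$ be a two-dimensional regular local ring with maximal ideal $(t,y)$, and $D=\tilde A/(y)$. Let $\tilde B$ be a $(t,y)$-adically separated $\tilde A$-algebra on which $y,t$ is a regular sequence. Let $a,N\ge1$ and $Q\ge2$ be integers, let $\xi,\omega,\eta\in\tilde B$, and let $\zeta_1,\dots,\zeta_Q$ be units of $\tilde B$ such that
\[
\eta^Q=y,\qquad\prod_{j=1}^Q(\omega-\zeta_j\eta^{Q-1})=0,\qquad\xi\omega\in(t^a,y)\tilde B .
\]
If $\xi^N$ is the image of $H\in\tilde A$, then $\operatorname{ord}_D(H)\ge aN$.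
\end{lemma}

\begin{proof}
Since $y=\eta^Q$ is a nonzerodivisor on $\tilde B$, so is $\eta$. Hence for $1\le i\le Q$ multiplication by $\eta^{Q-i}$ embeds $\tilde B/\eta^i\tilde B$ into $\tilde B/y\tilde B$, on which $t$ is a nonzerodivisor. So
\begin{equation}\label{eq:nzd}
t\text{ is a nonzerodivisor on }\tilde B/\eta^i\tilde B\qquad(1\le i\le Q).
\end{equation}
Let $r\ge1$ be least with $\prod_{j\le r}(\omega-\zeta_j\eta^{Q-1})=0$, put $\zeta=\zeta_r$, and let
\[
\mathfrak A=\{z\in\tilde B:\ (\omega-\zeta\eta^{Q-1})z=0\}.
\]
This ideal contains $\prod_{j<r}(\omega-\zeta_j\eta^{Q-1})$, which is nonzero by the choice of $r$; for $r=1$ it is $1$, and $\tilde B\ne0$ because $(y,t)\tilde B\ne\tilde B$. So $\mathfrak A\ne0$. Since $\eta$ is a nonzerodivisor, $\eta^ic\in\mathfrak A$ implies $c\in\mathfrak A$. Let $\mathfrak Q=\mathfrak A/\eta\mathfrak A$; it plays the role of the restriction to the arc.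

\emph{Claim 1: $\xi\mathfrak Q\subseteq t^a\mathfrak Q$.} Write $\xi\omega=t^a\alpha+\eta^Q\beta$. For $z\in\mathfrak A$ we have $\omega z=\zeta\eta^{Q-1}z$, so
\[
\eta^{Q-1}(\zeta\xi z-\eta\beta z)=t^a\alpha z .
\]
By \eqref{eq:nzd} with $i=Q-1\ge1$, $\alpha z=\eta^{Q-1}c$ for some $c\in\tilde B$, and $c\in\mathfrak A$ because $\alpha z\in\mathfrak A$. Canceling $\eta^{Q-1}$ gives $\xi z=t^a\zeta^{-1}c+\eta\,\zeta^{-1}\beta z\in t^a\mathfrak A+\eta\mathfrak A$.

\emph{Claim 2: $t$ is a nonzerodivisor on $\mathfrak Q$.} If $z\in\mathfrak A$ and $tz\in\eta\mathfrak A$, then $z=\eta c$ with $c\in\tilde B$ by \eqref{eq:nzd}, and $c\in\mathfrak A$; so $z\in\eta\mathfrak A$.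

Suppose $g:=\operatorname{ord}_D(H)<aN$. Then $H=\epsilon t^g+yc'$ in $\tilde A$ with $\epsilon$ a unit. Since $y=\eta^Q$ kills $\mathfrak Q$, the element $\xi^N$ acts on $\mathfrak Q$ as $\epsilon t^g$. Applying Claim~1 $N$ times gives $t^g\mathfrak Q=\xi^N\mathfrak Q\subseteq t^{aN}\mathfrak Q$. By Claim~2 we can cancel $t^g$, so $\mathfrak Q\subseteq t^{aN-g}\mathfrak Q\subseteq t\mathfrak Q$, that is, $\mathfrak A=(t,\eta)\mathfrak A$. Iterating, $\mathfrak A\subseteq(t,\eta)^{Qi}\tilde B$ for all $i$. A monomial of degree $Q$ in $t,\eta$ is $\eta^Q=y$ or is divisible by $t$, so $(t,\eta)^Q\tilde B\subseteq(t,y)\tilde B$ and $\mathfrak A\subseteq(t,y)^i\tilde B$ for all $i$. As $\tilde B$ is separated, $\mathfrak A=0$, a contradiction.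
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:arc}]
Let $G\in I^{(m)}$ and $q\ge1$. Put
\[
Q=q\Delta+1\ge2,\qquad k=hQ-q\ge1,\qquad N=Qm .
\]
The root $u^{q/Q}$ will carry the order $\lambda=q/Q<1/\Delta$ and $G^{k/N}$ the order $k/Q=h-\lambda$; on the surface $u^{q/Q}$ will behave like $y_1^{(Q-1)/Q}$.

\emph{From $I$ to $(x)$.} Since $(x)R_{P_i}=IR_{P_i}$ and $G\in I^mR_{P_i}$, neither $(x):_RI$ nor $(x)^m:_RG$ is contained in any $P_i$. The same holds for their product, so prime avoidance gives $c\in R\setminus\bigcup_iP_i$ with $cI\subseteq(x)$ and $cG\in(x)^m$. Then $cu\in(x)A$. With $\sigma=c^{\,k+qm}$ and $f=G^ku^{qm}\in A$,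
\begin{equation}\label{eq:sf}
\sigma f=(cG)^k(cu)^{qm}\in(x)^{km+qm}A=(x)^{hN}A .
\end{equation}

\emph{Roots.} In an algebraic closure of $\operatorname{Frac}A$ choose $\xi,\omega,\eta$ with
\[
\xi^N=G^k,\qquad\omega^Q=u^q,\qquad\eta^Q=y_1,
\]
and let $\zeta_1,\dots,\zeta_Q$ be the roots of $Z^Q-1$, listed with multiplicity. Let $S=A[\xi,\omega,\eta,\zeta_1,\dots,\zeta_Q]$, a domain and a finite $A$-module. A finite algebra over a complete local ring is a finite product of complete local rings, so $S$ is a complete local domain. It has the same dimension as $A$, and $S/\mathfrak m_AS$ has finite length, so every s.o.p.\ of $A$ is an s.o.p.\ of $S$. In particular $x_1,\dots,x_h$ is part of an s.o.p.\ of $S$.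

\emph{The fractional containment.} We have $(\xi\omega)^N=G^k(\omega^Q)^m=f$. So $F=\sigma\xi\omega$ satisfies $F^N=\sigma^{N-1}(\sigma f)\in(x)^{hN}S$ by \eqref{eq:sf}. Lemma~\ref{lem:bs} gives a balanced big CM $S$-algebra $B$ with $\sigma\xi\omega\in(x)B$. To remove $\sigma$ we use flatness. Every s.o.p.\ of $A$ is $B$-regular, so $B$ is flat over $A$ by Lemma~\ref{lem:flat}, hence over $R$. Tensoring the injection $R/((x):_R\sigma)\to R/(x)$, given by multiplication by $\sigma$, with $B$ shows $(x)B:_B\sigma=((x):_R\sigma)B$. Since $I=\bigcap_iP_i$ and $\sigma$ lies in no $P_i$, we have $(x):_R\sigma\subseteq I:_R\sigma=I$. With \eqref{eq:IA},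
\begin{equation}\label{eq:frac}
\xi\omega\in IB\subseteq(t^a,y_1,\dots,y_e)B .
\end{equation}

\emph{Restriction to the surface.} The s.o.p.\ $y_2,\dots,y_e,y_1,t$ of $A$ is $B$-regular, so $B/(y_2,\dots,y_e)B$ is a big CM $\tilde A$-algebra. Let $\tilde B$ be its $(t,y_1)$-adic completion. It is separated, it is an $S$-algebra, and $y_1,t$ is $\tilde B$-regular by Theorem~\ref{thm:bal}. In $\tilde B$, \eqref{eq:frac} becomes $\xi\omega\in(t^a,y_1)\tilde B$, and \eqref{eq:u} gives $\omega^Q=u^q=y_1^{q\Delta}=\eta^{Q(Q-1)}$. Homogenizing $Z^Q-1=\prod_j(Z-\zeta_j)$ yields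
\[
\prod_{j=1}^Q(\omega-\zeta_j\eta^{Q-1})=\omega^Q-\eta^{Q(Q-1)}=0 ,
\]
and each $\zeta_j$ is a unit because $\zeta_j^Q=1$. Lemma~\ref{lem:cancel}, with $y=y_1$ and $H$ the image of $G^k$ in $\tilde A$, gives $k\operatorname{ord}_D(G)\ge aN$. Dividing by $Q$,
\[
\Big(h-\frac{q}{q\Delta+1}\Big)\operatorname{ord}_D(G)\ \ge\ am .
\]
The integer $\Delta$ does not depend on $G$, $m$ or $q$. Letting $q\to\infty$ proves the proposition.
\end{proof}

This completes the proof of Theorem~\ref{thm:val}, and with it the proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:res}.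

\begin{thebibliography}{9}

\bibitem{An} Y. Andr\'e, \emph{Weak functoriality of Cohen--Macaulay algebras}, J. AMS 33 (2020).

\bibitem{AFH} Avramov, Foxby and Herzog, J. Algebra 164 (1994).

\bibitem{BH} Bruns and Herzog, \S 8.5.

\bibitem{HH} Hochster and Huneke, \emph{Applications of the existence of big Cohen--Macaulay algebras}, Adv. Math. 113 (1995).

\bibitem{HS} Huneke and Swanson, Chapter 10.

\bibitem{Kap} Kaplansky, \emph{Commutative Rings}.

\bibitem{Mat} Matsumura, \emph{Commutative Ring Theory}.

\bibitem{SP} \emph{Symbolic Powers, Stable Containments, And Degree Bounds}, \texttt{https://github.com/eloisagrifo/eloisagrifo.github.io}.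

\end{thebibliography}
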